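# Radial solutions of the energy critical heat equation do not concentrate the ground state when $d\ge 7$

## Two theorems on radial blow-up

**Theorem 1.** Let $d\ge 7$ and $p=p_c=\frac{d+2}{d-2}$, and consider
$$\partial_t u=\Delta u+|u|^{p-1}u,\qquad u(0)=u_0,\qquad t>0,\ x\in\mathbb R^d, \tag{NLH}$$
with ground state $Q(x)=\big(1+\frac{|x|^2}{d(d-2)}\big)^{-\frac{d-2}{2}}$, $\Delta Q+Q^p=0$, and $Q_\lambda(x)=\lambda^{-\frac2{p-1}}Q(x/\lambda)$. No radially symmetric $u_0\in\dot H^1(\mathbb R^d)$, of any size, has a solution that undergoes slow blow-up. Here slow blow-up means: $u$ blows up at a finite time $T$, and there are a sign $\iota\in\{-1,1\}$ and a function $\lambda(t)>0$ with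
$$\lambda(t)\to0,\qquad \frac{\lambda(t)}{\sqrt{T-t}}\to0\qquad (t\uparrow T), \tag{1}$$
such that, writing $u(t)=\iota Q_{\lambda(t)}+v(t)$, for every $R>0$
$$\lim_{t\uparrow T}\Big\|\nabla_y\Big[\lambda(t)^{\frac2{p-1}}v\big(t,\lambda(t)y\big)\Big]\Big\|_{L^2(\{|y|\le R\})}=0. \tag{2}$$

**Theorem 2.** Let $d\ge7$, $p=p_c$, and let $u$ be any radial solution with $u_0\in\dot H^1$ (or $u_0\in L^\infty$) blowing up at $T<\infty$. Then $\sup_{T/2\le t<T}(T-t)^{\frac1{p-1}}\|u(t)\|_{L^\infty}<\infty$ (type I blow-up), and $(T-t)^{\frac1{p-1}}u(t,\sqrt{T-t}\,y)$ converges, locally uniformly on $\mathbb R^d$, to one of the constants $0,\kappa,-\kappa$, where $\kappa=(p-1)^{-\frac1{p-1}}$.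

Let us unpack Theorem 1. The equation is invariant under $u(t,x)\mapsto\mu^{2/(p-1)}u(\mu^2t,\mu x)$, and for $p=p_c$ this scaling also preserves $\|\nabla u\|_{L^2}$. So all the $Q_\lambda$ are stationary states of the same size in $\dot H^1$, and nothing obvious forbids a solution from drifting along this family until $\lambda$ reaches $0$. Dimensional analysis singles out the length $\sqrt{T-t}$, and (1) asks that the bubble be much smaller than this. Condition (2) says that if we zoom in to the scale of the bubble, only $\iota Q$ is left. It says nothing about larger scales, and it does not make $v$ small: $v$ may contain further bubbles at larger scales and a large background.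

Near $Q$, a theorem of Collot–Merle–Raphaël settles the matter: for $d\ge7$ and $\|u_0-Q\|_{\dot H^1}\ll1$ the solution converges to a rescaled and translated $Q$, or converges to $0$, or blows up with $\|u(t)\|_{L^\infty}\sim\kappa(T-t)^{-1/(p-1)}$, so no blow-up by concentration of $Q$ occurs in a $\dot H^1$-neighborhood of $Q$. The question for large radial perturbations is raised in "On Blow-Up And Dynamics Near Ground States For Some Semilinear Equations". Theorem 1 answers it negatively. In the proof no bound on $\|u(t)\|_{\dot H^1}$ as $t\to T$ is used, no smallness, and no sign condition.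

## Exponents, the Cauchy problem, interior regularity

We write
$$c=\tfrac{d-2}2=\tfrac2{p-1},\qquad \beta=\tfrac1{p-1}=\tfrac c2,\qquad f(u)=|u|^{p-1}u,\qquad \Lambda=c+y\cdot\nabla ,$$
$$c(p-1)=2,\qquad c(p+1)=d,\qquad d=2c+2,\qquad \kappa=\beta^\beta. \tag{3}$$
The hypothesis $d\ge7$ means $c>2$, equivalently $1<p<2$. For instance $d=7$ gives $c=\frac52$, $p=\frac95$. The operator $\Lambda$ generates scaling: $\partial_\lambda Q_\lambda=-\lambda^{-1}(\Lambda Q)_\lambda$ with $(\Lambda Q)_\lambda(r)=\lambda^{-c}\Lambda Q(r/\lambda)$. Differentiating $\Delta Q_\lambda+f(Q_\lambda)=0$ in $\lambda$ gives $\Delta\Lambda Q+f'(Q)\Lambda Q=0$.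

For radial $F$ put $\|F\|_{L^2(B_r)}^2=\int_0^rF^2r'^{d-1}dr'$ (we drop the angular constant). The letter $C$ denotes constants that depend only on $d$ and on the fixed solution $u$. A large parameter $K$ will appear later: $C$ never depends on $K$, while $C_K$ may.

*Cauchy theory.* Since $\dot H^1\subset L^{2d/(d-2)}=L^{d(p-1)/2}$, by Weissler and Brezis–Cazenave (J. Anal. Math. 68 (1996)) there is a unique maximal solution $u\in C([0,T);L^{d(p-1)/2})\cap L^\infty_{loc}((0,T);L^\infty)$. By uniqueness it is radial if $u_0$ is. If $T<\infty$ then $\|u(t)\|_{L^\infty}\to\infty$, because from a positive time on the solution can be continued for a time that depends only on its $L^\infty$ norm. In the definition of slow blow-up, $T$ is this maximal time: if $u$ stayed bounded as $t\uparrow T$, then $\lambda^cu(t,\lambda\,\cdot)\to0$ uniformly, while by (2) its gradient converges to $\iota\nabla Q\ne0$ in $L^2_{loc}$.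

*Interior regularity* **(P).** If $v_\tau=\Delta v+f(v)$ classically on $\{|\xi|<\frac12\}\times(-1,0]$ and $|v|\le M$, then on $\{|\xi|\le\frac14\}\times[-\frac14,0]$ the functions $v,\nabla v,D^2v,v_\tau$ are bounded, with bounded parabolic Hölder norms for some exponent, by constants $C(M,d)$. Indeed $f(v)$ is bounded, so interior $W^{2,1}_q$ estimates for all $q<\infty$ give Hölder bounds on $v,\nabla v$; since $f\in C^1$, $f(v)$ is then Hölder, and interior Schauder estimates apply.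

By the scaled version of (P), $u,\nabla u,D^2u,u_t$ are bounded and locally uniformly Hölder on $[t_0,t_1]\times\mathbb R^d$ whenever $0<t_0<t_1<T$. This is the only information on $u$ used below. From now on $u$ is a fixed radial solution with maximal time $T<\infty$.

## A static, a flat and a frozen test function

*Static.* $u=Q_\mu$ solves (NLH) for all times. No blow-up.

*Flat.* $u=\kappa(T-t)^{-\beta}$ solves (NLH): $u_t=\kappa\beta(T-t)^{-\beta-1}$ and $u^p=\kappa^p(T-t)^{-\beta p}$, with $\beta p=\beta+1$ and $\kappa^{p-1}=\beta$. Its data are bounded, though not in $\dot H^1$. It is not slow blow-up: if $\lambda=o(\sqrt{T-t})$ then $\lambda^cu=\kappa(\lambda/\sqrt{T-t})^c\to0$. In Theorem 2 its limit is $\kappa$.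

*Frozen.* $h(t)=Q_{\lambda(t)}$ with $\lambda=(T-t)^a$, $a>\frac12$, satisfies (1) and (2) with $v=0$. It does not solve (NLH), since $\Delta h+f(h)=0\neq h_t$. But it is a good test of any method. Set
$$N=\int_0^\infty(\Lambda Q)^2y^{d-1}dy ,$$
which is finite because $\Lambda Q=O(y^{2-d})$ at infinity and $d>4$. Since $h_t=-\frac{\dot\lambda}\lambda(\Lambda Q)_\lambda$ and $\|(\Lambda Q)_\lambda\|_{L^2}^2=\lambda^{d-2c}N=\lambda^2N$, we get $\|h_t\|_{L^2}=\sqrt N\,|\dot\lambda|$, and $\int^T\|h_t\|_{L^2}^2dt=Na^2\int^T(T-t)^{2a-2}dt<\infty$ for every $a>\frac12$. So an argument that uses only the finiteness of the dissipated energy cannot exclude any such rate. We come back to this once we have the right objects.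

## The Giga–Kohn energy, centred anywhere

The purpose of this section is two uniform bounds, (6) and (7), with arbitrary centre $a$ and arbitrary final time $T'\le T$. Moving $a$ and $T'$ is what will give pointwise bounds.

Fix $t_0\in(0,T)$. For $a\in\mathbb R^d$, $T'\le T$ put
$$u(t,x)=(T'-t)^{-\beta}w_{a,T'}(s,z),\quad s=-\log(T'-t),\quad z=\tfrac{x-a}{\sqrt{T'-t}},\quad\rho=e^{-|z|^2/4}.$$
With $w=w_{a,T'}$ one computes $\rho w_s=\nabla\cdot(\rho\nabla w)-\beta\rho w+\rho f(w)$. Let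
$$\mathcal E=\int\Big(\tfrac12|\nabla w|^2+\tfrac\beta2w^2-\tfrac{|w|^{p+1}}{p+1}\Big)\rho\,dz .$$

**Step 1: $\mathcal E'=-\int w_s^2\rho$.** We avoid differentiating $\nabla w$ in $s$, which (P) does not allow. Integrating by parts,
$$\tfrac12\int\big(|\nabla w(s_2)|^2-|\nabla w(s_1)|^2\big)\rho=-\tfrac12\int(w(s_2)-w(s_1))\,\nabla\cdot\big(\rho\nabla(w(s_1)+w(s_2))\big).$$
Divide by $s_2-s_1$ and let $s_2\to s_1$. Since $w_s,\nabla w,D^2w$ are continuous with at most polynomial growth, locally uniformly in $s$, the limit is $-\int w_s\nabla\cdot(\rho\nabla w)$. The other two terms of $\mathcal E$ contribute $\int w_s(\beta w-f(w))\rho$, and the equation gives the claim.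

**Step 2: bounds from non-existence of blow-up in $s$.** Let $\mathsf m(s)=\int w^2\rho$. Testing the equation with $w$, and using Jensen for the finite measure $\rho\,dz$,
$$\tfrac12\mathsf m'=\int ww_s\rho=-2\mathcal E+\tfrac{p-1}{p+1}\int|w|^{p+1}\rho\ \ge\ -2\mathcal E+c_0\,\mathsf m^{\frac{p+1}2}. \tag{5}$$
Since $T'\le T$, $w$ exists for all large $s$. If $\mathcal E<0$ at some time, it stays below that negative value, so by (5) $\mathsf m$ becomes positive and satisfies $\mathsf m'\ge2c_0\mathsf m^{(p+1)/2}$, which reaches $\infty$ in finite $s$: impossible. So $\mathcal E\ge0$. Likewise $\mathcal E\le\mathcal E(s_0)$ for $s\ge s_0=-\log(T'-t_0)$, and if $c_0\mathsf m^{(p+1)/2}>4\mathcal E(s_0)$ at some time, (5) again forces blow-up; so $\mathsf m\le C(\mathcal E(s_0))$. For $T'\in[T-\delta,T]$ with $\delta$ small, $\mathcal E(s_0)$ is bounded uniformly in $a$ and $T'$, because $u(t_0),\nabla u(t_0)$ are bounded. Hence, uniformly in $a\in\mathbb R^d$,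 $T'\in[T-\delta,T]$, for $s\ge s_0$,
$$0\le\mathcal E\le C,\qquad\int w^2\rho\le C,\qquad\int_{s_0}^\infty\!\!\int w_s^2\rho\,dz\,ds\le C. \tag{6}$$

**Step 3: control of $w$ in $H^1$, in $L^4$ of time.** By (5) and Cauchy–Schwarz, $\int|w|^{p+1}\rho\le C(1+\|w_s\|_{L^2_\rho})$. As $\int|\nabla w|^2\rho\le2\mathcal E+\frac2{p+1}\int|w|^{p+1}\rho$,
$$\int(|w|^{p+1}+|\nabla w|^2+w^2)\rho\le C(1+\|w_s\|_{L^2_\rho}),\qquad\int_s^{s+1}\Big(\int(|\nabla w|^2+w^2)\rho\Big)^2ds'\le C. \tag{7}$$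

From now on $w$ without index means $w_{0,T}$, with $y=x/\sqrt{T-t}$, $s=-\log(T-t)$. Put $\theta(s)=\|w_s(s)\|_{L^2(B_1)}^2$, so $\int^\infty\theta\,ds<\infty$. Differentiating $u=(T-t)^{-\beta}w$ and using $\beta=c/2$,
$$u_t=(T-t)^{-\beta-1}\big(w_s+\tfrac12\Lambda w\big),\qquad(T-t)\,\|u_t\|^2_{L^2(B_{\eta\sqrt{T-t}})}=\|w_s+\tfrac12\Lambda w\|_{L^2(B_\eta)}^2, \tag{8}$$
since $-2\beta-2+\frac d2=-1$.

## Pointwise bounds from radial symmetry

In $\mathbb R^d$ an $H^1$ bound says nothing about the supremum. But away from the origin a radial function depends on one variable, and in one variable $L^2$ and $H^1$ together control $L^\infty$.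

**Lemma 1.** For $t$ near $T$ and all $x\ne0$, with $r=\min(|x|,\sqrt{T-t})$,
$$|u|\le Cr^{-c},\qquad|\nabla u|\le Cr^{-c-1},\qquad|D^2u|+|u_t|\le Cr^{-c-2}\qquad\text{at }(t,x), \tag{9}$$
with the corresponding scale-invariant local Hölder bounds for $D^2u,u_t$ (that is, those which (P) gives for $r^cu(t+r^2\tau,x+r\xi)$).

*Proof.* **Step 1: rescale and transfer (6), (7).** Let $0<h\le\sqrt{T-t}$, $|a|\ge h$, $T'=t+h^2\le T$ and $v(\tau,\xi)=h^cu(t+h^2\tau,a+h\xi)$ for $\tau\in[-1,0]$, $|\xi|\le\frac12$. Since $T'-(t+h^2\tau)=h^2(1-\tau)$,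
$$v=(1-\tau)^{-\frac c2}w_{a,T'}\big(s,\tfrac\xi{\sqrt{1-\tau}}\big),\quad v_\tau=(1-\tau)^{-\frac c2-1}\big(w_s+\tfrac12\Lambda w\big)\big(s,\tfrac\xi{\sqrt{1-\tau}}\big),\quad ds=\tfrac{d\tau}{1-\tau},$$
with $w=w_{a,T'}$ on the right. The $s$-interval has length $\log2$, and for $t$ near $T$ it lies in $[s_0,\infty)$ and $T'\ge T-\delta$. So (6) and (7) give
$$\int_{-1}^0\Big(\|v_\tau\|^2_{L^2(B_{1/2})}+\|v\|^4_{H^1(B_{1/2})}\Big)d\tau\le C.$$

**Step 2: reduce to one variable.** By radial symmetry $v(\tau,\xi)=V\big(\tau,|\frac ah+\xi|-\frac{|a|}h\big)$. Let $I=(-\frac14,\frac14)$ and $\ell\in I$. The sphere of radius $\frac{|a|}h+\ell\ge\frac34$ centred at $-a/h$ passes through the point $\ell a/|a|$, at distance $|\ell|\le\frac14$ from $0$, so it meets $B_{1/2}$ in area at least $c_0>0$. By the coarea formula,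
$$\int_{-1}^0\Big(\|V_\tau\|^2_{L^2(I)}+\|V\|^4_{H^1(I)}\Big)d\tau\le C.$$

**Step 3: sum over dyadic times.** For $k\ge0$ choose $\tau_k\in[-2^{-k},-2^{-k-1}]$ with $\|V(\tau_k)\|_{H^1(I)}\le C2^{k/4}$; this is possible since the interval has length $2^{-k-1}$. By Cauchy–Schwarz in time, $\|V(\tau_k)-V(\tau_{k+1})\|_{L^2(I)}\le C2^{-k/2}$. From $\|g\|_{L^\infty(I)}^2\le C\|g\|_{L^2(I)}\|g\|_{H^1(I)}$,
$$\|V(\tau_k)-V(\tau_{k+1})\|_{L^\infty(I)}\le C\big(2^{-k/2}\,2^{k/4}\big)^{1/2}=C2^{-k/8}.$$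
Summing, with $\|V(\tau_0)\|_{L^\infty(I)}\le C$ and the continuity of $V$ at $\tau=0$, we get $|V(0,0)|\le C$, that is, $|u(t,a)|\le Ch^{-c}$. Taking $a=x$, $h=r$ gives the first bound.

**Step 4: derivatives.** On $\{|x'-x|<\frac r2,\ t-r^2<t'\le t\}$ we have $\min(|x'|,\sqrt{T-t'})\ge\frac r2$, so $|u|\le Cr^{-c}$ there. Apply (P) to $r^cu(t+r^2\tau,x+r\xi)$. $\square$

In particular $|\Lambda w|\le C|y|^{-c}$ for $|y|\le1$, and since $-2c+d-1=1$,
$$\|\Lambda w\|_{L^2(B_\eta)}^2\le C\int_0^\eta y\,dy\le C\eta^2\qquad(0<\eta\le1). \tag{10}$$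
The smallness of this as $\eta\to0$ will matter at the very end.

## Limits at scales much smaller than $\sqrt{T-t}$

**Definition (Emden–Fowler variables).** Put $x=\log r$, $U(t,x)=r^cu(t,r)$, $X(t)=\log\sqrt{T-t}$.

Scaling of $u$ becomes translation of $U$. We have $U_x=r^c\Lambda u$. Writing $u=e^{-cx}U$, $r^2u_{rr}+(d-1)ru_r=(\partial_x^2+2c\,\partial_x)(e^{-cx}U)=e^{-cx}(U_{xx}-c^2U)$, and $r^2f(u)=r^{2-cp}f(U)=r^{-c}f(U)$. Therefore
$$U_{xx}-c^2U+f(U)=r^{c+2}u_t. \tag{11}$$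
For the flat solution $U=\kappa e^{c(x-X(t))}$, which is monotone. For $u=Q_\mu$ we get $U=W(x-\log\mu)$ with
$$W(x)=e^{cx}Q(e^x)=\Big(e^{-x}+\tfrac{e^x}{d(d-2)}\Big)^{-c}.$$
This $W$ is even about $x_W=\frac12\log(d(d-2))>0$, strictly monotone on each side, $W_{xx}-c^2W+W^p=0$, and $|W|+|W_x|\le Ce^{-c|x|}$, $|W_x|\le CW$. At the top, $W(x_W)^{p-1}=\frac{d(d-2)}4=\frac{c^2(p+1)}2>c^2$, so $W_{xx}(x_W)<0$.

Let $H=\frac12U_x^2-\frac{c^2}2U^2+\frac{|U|^{p+1}}{p+1}$. By (11), $H_x=U_x\,r^{c+2}u_t=r^d\,\Lambda u\,u_t$, and $H\to0$ as $x\to-\infty$ at fixed $t<T$. So for $r\le\sqrt{T-t}$, by Cauchy–Schwarz and $\|\Lambda u\|_{L^2(B_r)}\le Cr$ (Lemma 1),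
$$|H(t,\log r)|=\Big|\int_0^r\Lambda u\,u_t\,r'^{d-1}dr'\Big|\le Cr\,\|u_t(t)\|_{L^2(B_r)}. \tag{12}$$

*Phase portrait.* The solutions on $\mathbb R$ of $V''-c^2V+f(V)=0$ with $H=0$ are exactly $0$ and $\pm W(\cdot-x_0)$. Indeed, if $V$ vanishes somewhere then $V'=0$ there as well and $V\equiv0$. Otherwise let $V>0$; $H=0$ gives $V\le\max W$. If $V'$ never vanished, $V$ would be monotone and bounded, with limits at $\pm\infty$ that are zeros of $c^2L-f(L)$ with $H=0$; as $L^{p-1}=c^2$ has $H<0$, both limits would be $0$, which is absurd. So $V'=0$ somewhere; there $V=\max W$, and uniqueness for the ODE gives a translate of $W$.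

**Lemma 2.** If $t_n\to T$ and $x_n-X(t_n)\to-\infty$, then along a subsequence $U(t_n,x_n+\cdot)\to0$ or $\pm W(\cdot-x_0)$ in $C^2_{loc}(\mathbb R)$.

*Proof.* Let $r_n=e^{x_n}=o(\sqrt{T-t_n})$ and $u_n(\tau,y)=r_n^cu(t_n+r_n^2\tau,r_ny)$, $\tau\in[-1,0]$. By Lemma 1 a subsequence converges in $C^{2,1}$ on compact subsets of $[-1,0]\times(\mathbb R^d\setminus0)$.

The first point is that the limit does not depend on $\tau$. Fix $M$ and put $\eta_n=Mr_n/\sqrt{T-t_n}\to0$. By scaling ($2c+4-d-2=0$), then (8) with $dt=(T-t)ds$, and (10),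
$$\int_{-1}^0\|\partial_\tau u_n\|_{L^2(B_M)}^2d\tau=\int_{t_n-r_n^2}^{t_n}\|u_t\|^2_{L^2(B_{Mr_n})}dt\le2\int_{s(t_n-r_n^2)}^\infty\theta\,ds+C\eta_n^2\to0,$$
where the last term uses that the $s$-length of the interval is bounded.

The second point is that $H=0$ for the limit. There is $t_n'\in[t_n-r_n^2,t_n]$ with $r_n\|u_t(t_n')\|_{L^2(B_{Mr_n})}\to0$. By (12) at radius $Mr_n$, $H(t_n',\log(Mr_n))\to0$, so the limit has $H(\log M)=0$. As $M$ is arbitrary, the limit is a stationary solution with $H=0$, and the phase portrait applies. $\square$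

## At the self-similar scale only constants survive

**Lemma 3.** If $s_n\to\infty$, then along a subsequence $w(s_n,\cdot)\to w^*$ in $C^2_{loc}(\mathbb R^d\setminus0)$ with $w^*\in\{0,\kappa,-\kappa\}$.

*Proof.* **Step 1: a stationary limit.** By Lemma 1, $w(s_n+\cdot,\cdot)$ converges along a subsequence in $C^{2,1}_{loc}([-1,0]\times(\mathbb R^d\setminus0))$. As $\int_{s_n-1}^\infty\|w_s\|^2_{L^2_\rho}ds\to0$, the limit $w^*$ is independent of time and
$$\Delta w^*+f(w^*)=\tfrac12\Lambda w^*\quad\text{on }\mathbb R^d\setminus0.$$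
Choose $s_n'\in[s_n-1,s_n]$ with $\|w_s(s_n')\|_{L^2_\rho}\to0$; (7) and Fatou give $w^*\in L^{p+1}_\rho\cap L^2_\rho$ and $\nabla w^*\in L^2_\rho$. So $w^*\in H^1_{loc}$, $f(w^*)\in L^{(p+1)/p}_{loc}$.

**Step 2: the equation holds across the origin.** Let $\chi$ be a cutoff equal to $1$ near $0$, and test with $\zeta(1-\chi(\cdot/\eta))$, $\zeta\in C_c^\infty(\mathbb R^d)$. The only dangerous term is $\int\zeta\,\nabla w^*\cdot\nabla(\chi(\cdot/\eta))$, which tends to $0$ as $\eta\to0$ because $\|\nabla(\chi(\cdot/\eta))\|_{L^2}\sim\eta^{c}\to0$. So $w^*$ is a distributional solution on $\mathbb R^d$.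

**Step 3: $w^*$ is regular at the origin.** The nonlinearity is critical, so we first need a gain of decay. $U^*=r^cw^*$ satisfies
$$\mathcal MU^*:=U^*_{xx}-\tfrac12e^{2x}U^*_x-(c^2-|U^*|^{p-1})U^*=0 .$$
$U_x^*$ is bounded for $x\le0$ by Lemma 1, and $\int_{-\infty}^0|U^*|^{p+1}dx=\int_0^1|w^*|^{p+1}r^{d-1}dr<\infty$ as $c(p+1)=d$. So $U^*\to0$ as $x\to-\infty$. Let $\eta\in(0,c)$, $\varphi_\eta=e^{(c-\eta)x}$, where $\mathcal M$ is now read as a linear operator with the coefficient $|U^*|^{p-1}$. For $x_0$ very negative and $x\le x_0$,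
$$\mathcal M\varphi_\eta=\varphi_\eta\big[(c-\eta)^2-c^2-\tfrac12(c-\eta)e^{2x}+|U^*|^{p-1}\big]<0,\qquad c^2-|U^*|^{p-1}>0.$$
Take $M>0$ with $M\varphi_\eta(x_0)\ge|U^*(x_0)|$. If $g=\pm U^*-M\varphi_\eta$ were positive somewhere on $(-\infty,x_0]$, it would have a positive interior maximum, since $g\to0$ at $-\infty$ and $g(x_0)\le0$. There $g_x=0$, $g_{xx}\le0$, so $\mathcal Mg<0$; but $\mathcal Mg=-M\mathcal M\varphi_\eta>0$. Hence $|U^*|\le Me^{(c-\eta)x}$, i.e. $|w^*|\le C_\eta|y|^{-\eta}$ near $0$ for every $\eta>0$.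

Now $\Delta w^*=\beta w^*+\frac12y\cdot\nabla w^*-f(w^*)$ with $w^*,f(w^*)\in L^q_{loc}$ for all $q<\infty$ and $\nabla w^*\in L^2_{loc}$. Hence $w^*\in W^{2,2}_{loc}$, so $\nabla w^*\in L^{2d/(d-2)}_{loc}$, and iterating finitely often $w^*\in W^{2,q}_{loc}$ for some $q>d$. So $w^*\in C^{1,\alpha}_{loc}$ for some Hölder exponent $\alpha>0$, the right-hand side is Hölder, and $w^*\in C^{2,\alpha}_{loc}(\mathbb R^d)$ for some $\alpha>0$. With Lemma 1 for $|y|\ge1$, $w^*,\nabla w^*,D^2w^*$ are bounded on $\mathbb R^d$.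

**Step 4: the Giga–Kohn identity.** Write $w=w^*$ and test $\nabla\cdot(\rho\nabla w)-\beta\rho w+\rho f(w)=0$ with $w$, $|y|^2w$ and $y\cdot\nabla w$. Let $a_1=\int|\nabla w|^2\rho$, $a_2=\int|y|^2|\nabla w|^2\rho$, and similarly $b_1,b_2$ for $w^2$ and $n_1,n_2$ for $|w|^{p+1}$. Using $\int\rho\,y\cdot\nabla g=-\int g\,(d-\frac12|y|^2)\rho$, the three tests give
$$n_1=a_1+\beta b_1,\qquad n_2=a_2-db_1+(\tfrac12+\beta)b_2,$$
$$(\tfrac d2-1)a_1-\tfrac14a_2+\tfrac\beta2\big(db_1-\tfrac12b_2\big)-\tfrac1{p+1}\big(dn_1-\tfrac12n_2\big)=0.$$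
(For the first term of the last line: $-\int\rho\nabla w\cdot\nabla(y\cdot\nabla w)=-a_1-\frac12\int\rho\,y\cdot\nabla|\nabla w|^2=-a_1+\frac d2a_1-\frac14a_2$.) Insert $n_1,n_2$. The coefficient of $b_1$ is $\frac d{2(p+1)}[\beta(p-1)-1]=0$; that of $b_2$ is $\frac{1-\beta(p-1)}{4(p+1)}=0$; that of $a_1$ is $\frac{d-2}2-\frac d{p+1}=0$, because $p=p_c$; that of $a_2$ is $-\frac14+\frac1{2(p+1)}=-\frac{p-1}{4(p+1)}\ne0$. So $a_2=0$, $w^*$ is constant, and $f(w^*)=\beta w^*$ gives $w^*\in\{0,\pm\kappa\}$. $\square$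

## Bubbles as peaks, followed for all times near $T$

Lemmas 2 and 3 are statements along sequences. To do dynamics we need objects that exist for every $t$ near $T$ and move continuously. In Emden–Fowler variables a bubble is a hump of $U$, so we follow critical points.

Let $\delta_0=\frac14\max W$, and fix $\varepsilon_0\in(0,1)$ with $2\kappa\varepsilon_0^c<\delta_0$.

**Definition (peaks).** $P(t)=\{x<X(t)+\log\varepsilon_0:\ U_x(t,x)=0,\ |U(t,x)|\ge\delta_0\}$.

For $U=W(\cdot-\log\mu)$ with $\mu\ll\sqrt{T-t}$ there is one peak, at $\log\mu+x_W$, of height $4\delta_0$. For the flat solution $P(t)=\emptyset$.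

One fact will be used several times: if $x_n-X(t_n)\to-\infty$ and $U(t_n,x_n+\cdot)\to\pm W(\cdot-x_0)$ in $C^2_{loc}$, then for large $n$ the set $P(t_n)$ contains a point at bounded distance from $x_n$. Indeed the critical point $x_0+x_W$ of the limit is nondegenerate with value $\pm4\delta_0$, so $U_x(t_n,\cdot)$ changes sign near $x_n+x_0+x_W$, at a point where $|U|\ge\delta_0$.

**Lemma 4.** (a) As $t\to T$, $\ \sup\{x-X(t):\ x\le X(t)+\log\varepsilon_0,\ |U(t,x)|\ge\delta_0\}\to-\infty$ (with $\sup\emptyset=-\infty$).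

(b) For every $L,\eta>0$ and all $t$ close enough to $T$, at each $x\in P(t)$: $UU_{xx}<0$, $|U|>2\delta_0$, $P(t)\cap[x-L,x+L]=\{x\}$, and $U(t,x+\cdot)$ is $\eta$-close in $C^2([-L,L])$ to one of $\pm W(x_W+\cdot)$.

*Proof.* (a) Note $U(t,x)=y^cw(s,y)$ with $y=e^{x-X(t)}$. If (a) fails, there are $t_n\to T$ and $y_n\to y_*\in(0,\varepsilon_0]$ with $y_n^c|w(s_n,y_n)|\ge\delta_0$. By Lemma 3, $\limsup y_n^c|w(s_n,y_n)|\le\varepsilon_0^c\kappa<\delta_0$, a contradiction.

(b) If not, some $x_n\in P(t_n)$, $t_n\to T$, violate one of the assertions. By (a) and Lemma 2, along a subsequence $U(t_n,x_n+\cdot)\to V$ with $V'(0)=0$, $|V(0)|\ge\delta_0$, so $V=\pm W(x_W+\cdot)$. For this $V$ the first, second and fourth properties hold, hence they hold for large $n$. So the third fails: there are $x_n'\in P(t_n)$, $0<|x_n'-x_n|\le L$. Along a subsequence $x_n'-x_n$ converges to a critical point of $V$, i.e. to $0$. By Rolle $U_{xx}(t_n,\cdot)$ vanishes between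 $x_n$ and $x_n'$, so $V''(0)=0$, which is false. $\square$

**Lemma 5.** For $t$ near $T$ the number $\#P(t)=:J$ is finite and constant. The peaks $x_1(t)>\dots>x_J(t)$ are continuous with constant signs $\iota_j=\operatorname{sign}U(t,x_j(t))$, and $X-x_1\to\infty$, $x_j-x_{j+1}\to\infty$ as $t\to T$.

*Proof.* Fix $t_*<T$ such that for $t\in[t_*,T)$ the properties of (b) hold with $L=1$ and the supremum in (a) is $\le\log\varepsilon_0-1$. Since $\delta_0\le|U(t,x)|\le e^{cx}\|u(t)\|_{L^\infty}$ on $P(t)$, the set is bounded below, locally uniformly in $t\in[t_*,T)$; being $1$-separated and bounded above, it is finite.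

*Closedness.* If $t_n\to t\in[t_*,T)$ and $x_n\in P(t_n)$, then along a subsequence $x_n\to x$ with $U_x(t,x)=0$, $|U(t,x)|\ge\delta_0$, $x\le X(t)+\log\varepsilon_0-1$. So $x\in P(t)$.

*Persistence.* If $x\in P(t)$, then $U_{xx}(t,x)\ne0$, $|U(t,x)|>2\delta_0$. Since $U,U_x,U_{xx}$ are continuous in $(t,x)$, there is a small interval around $x$ in which, for $t'$ near $t$, $U_x(t',\cdot)$ is strictly monotone and changes sign, and $|U(t',\cdot)|>\delta_0$. So $P(t')$ has exactly one point there, depending continuously on $t'$.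

By closedness, for $t'$ near $t$ there are no points of $P(t')$ outside these intervals. So $\#P(t)$ is locally constant on $[t_*,T)$, hence constant. The last claims follow from (a) and from (b) with arbitrary $L$. $\square$

**Lemma 6.** For each $\delta>0$ there are $K_\delta,t_\delta$ with $|U|+|U_x|\le\delta$ whenever $t\ge t_\delta$, $x\le X(t)-\log K_\delta$ and $|x-x_j(t)|\ge\log K_\delta$ for all $j$.

*Proof.* Otherwise there are $t_n\to T$, $x_n\le X(t_n)-n$, $|x_n-x_j(t_n)|\ge n$ for all $j$, with $|U|+|U_x|>\delta$ at $(t_n,x_n)$. By Lemma 2 a subsequence of $U(t_n,x_n+\cdot)$ converges to some $\pm W(\cdot-x_0)$, so $P(t_n)$ contains a point at bounded distance from $x_n$, a contradiction. $\square$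

The peaks $x_j$ are only continuous. To get $C^1$ scales we replace the condition $U_x=0$ by an averaged one. Let $Z\in C_c^\infty(\mathbb R)$, $Z(x)=-(x-x_W)\chi(x-x_W)$, with an even bump $\chi\ge0$, $\chi(0)>0$. By parity about $x_W$, $\int WZ=0$ and $\int W_xZ>0$.

**Lemma 7.** For $t$ near $T$ there are $C^1$ functions $m_j(t)$, $1\le j\le J$, with $\int U(t,x)Z(x-m_j)\,dx=0$, $m_j-(x_j-x_W)\to0$, and with $\mu_j=e^{m_j}$
$$U(t,m_j+\cdot)\to\iota_jW\ \text{in }C^2_{loc}(\mathbb R),\qquad\frac{\mu_{j+1}}{\mu_j}\to0,\qquad\frac{\mu_1}{\sqrt{T-t}}\to0, \tag{13}$$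
$$|\dot\mu_j|\le C\,\|u_t(t)\|_{L^2(B_{C\mu_j})}. \tag{14}$$

*Proof.* $\Phi(t,m)=\int U(t,x)Z(x-m)dx$ is $C^1$, with $\Phi_m=\int U_xZ(\cdot-m)$. By Lemma 4(b), $\Phi(t,x_j-x_W+z)\to\iota_jF(z)$ in $C^1([-z_0,z_0])$, where $F(z)=\int W(x+z)Z(x)dx$, $F(0)=0$, $F'(0)>0$. For $z_0$ small $F'>0$ on $[-z_0,z_0]$, so for $t$ near $T$ there is a unique zero $m_j$ of $\Phi(t,\cdot)$ with $|m_j-(x_j-x_W)|\le z_0$, and $m_j-(x_j-x_W)\to0$. By the implicit function theorem, continuity of $x_j$ and uniqueness, $m_j\in C^1$. Then (13) follows from Lemmas 4(b) and 5. Finally $\dot m_j=-\Phi_t/\Phi_m$ with $|\Phi_m|$ bounded below, $U_t=r^cu_t$, and $r\sim\mu_j$ on the support of $Z(\cdot-m_j)$, so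
$$|\dot m_j|\le C\int_{r\sim\mu_j}r^{c-1}|u_t|\,dr\le C\mu_j^{c-1}\,\|u_t\|_{L^2(B_{C\mu_j})}\,\mu_j^{\frac{2-d}2}=C\mu_j^{-1}\|u_t\|_{L^2(B_{C\mu_j})}.\qquad\square$$

**Proposition 8.** $J=0$.

**Theorem 1 follows from Proposition 8.** Assume slow blow-up; let $t_n\to T$, $x_n=\log\lambda(t_n)$, so $x_n-X(t_n)\to-\infty$ by (1). By Lemma 2, $\lambda(t_n)^cu(t_n,\lambda(t_n)\,\cdot)$ subconverges in $C^2_{loc}(\mathbb R^d\setminus0)$ to $0$ or some $\pm Q_\mu$. By (2) the gradient of the limit is $\iota\nabla Q\ne0$. Both the limit and $\iota Q$ tend to $0$ at infinity, so the limit is $\iota Q$. Thus $U(t_n,\log\lambda(t_n)+\cdot)\to\iota W$ in $C^2_{loc}$, and $P(t_n)\ne\emptyset$ for large $n$. Hence $J\ge1$, contradicting Proposition 8.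

The rest, up to the proof of Theorem 2, proves Proposition 8. **Assume $J\ge1$.** We look for a bubble whose scale cannot shrink as fast as (13) demands.

## Why the dissipation bound alone does not stop a bubble

The first thing to try is (14). Combine it with (8) and (10): for any fixed small $\eta$ and $t$ near $T$,
$$(T-t)\,\dot\mu_1^2\le C(T-t)\|u_t\|^2_{L^2(B_{\eta\sqrt{T-t}})}\le C(\theta+\eta^2).$$
We want a lower bound on $\frac{d}{ds}\log\mu_1=(T-t)\dot\mu_1/\mu_1$. What we get is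
$$\Big|\frac d{ds}\log\mu_1\Big|\le C\,\frac{\sqrt{T-t}}{\mu_1}\,(\theta+\eta^2)^{1/2},$$
and the prefactor tends to $+\infty$ by (13). This is the exact point of failure, and the loss is real: for the frozen family, (14) is sharp up to a constant, and $\int^T\|h_t\|^2dt<\infty$ for $\lambda=(T-t)^a$ with any $a>\frac12$.

With $\lambda=\mu_k$ for some $k$ and $\mathcal D=\|u_t\|_{L^2(B_{\sqrt{T-t}/K})}$, the estimate above is $\lambda|\dot\lambda|\le C\lambda\mathcal D$, *linear* in $\lambda\mathcal D$. If we had instead the *quadratic* one-sided bound $-\lambda\dot\lambda\le C(\lambda\mathcal D)^2$, then dividing by $\lambda^2$ and multiplying by $T-t$,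
$$-\frac d{ds}\log\lambda\le C(T-t)\mathcal D^2\le C\theta+CK^{-2},$$
with $\theta$ integrable and $CK^{-2}$ as small as we please: no factor $\sqrt{T-t}/\lambda$ is left, and $\lambda\ge c'e^{-s/4}$, against (13).

How can a linear term become quadratic? Consider $I=\int u_t(\Lambda Q)_\lambda r^{d-1}dr$. Cauchy–Schwarz gives only $|I|\le\sqrt N\lambda\mathcal D$ (the integral taken over a region inside $B_{\sqrt{T-t}/K}$). But $u_t=\Delta u+f(u)$, and $\Lambda Q$ is in the kernel of the linearized operator $\Delta+f'(Q)$. So with $u=Q_\lambda+v$ all terms linear in $v$ integrate to boundary terms, and the remainder is quadratic in $v$; a linear estimate controls $v$ by $\lambda\mathcal D$ and boundary data. On the other hand $I=-N\lambda\dot\lambda+\int v_t(\Lambda Q)_\lambda+\dots$, where the $v_t$ term can be absorbed in a time derivative of a lower order quantity. The price is the boundary terms, which record the influence of the neighboring bubbles.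 They are not small compared to anything we control, so they must have a favorable sign.

## The sign rule and the choice of the bubble

Heuristically $-N\lambda\dot\lambda\approx I$, so $I\le0$ is good. Just inside the outer neighbor, $u\approx\iota_{k-1}\mu_{k-1}^{-c}$; just outside the inner neighbor, $u\approx\iota_{k+1}q_\infty\mu_{k+1}^{c}r^{-2c}$, with $q_\infty=(d(d-2))^c$. The computation of the boundary terms, done below for the sign patterns we need, suggests
$$I\approx-2c^2q_\infty\,\iota_k\iota_{k-1}\Big(\frac{\mu_k}{\mu_{k-1}}\Big)^c+2c^2q_\infty\,\iota_k\iota_{k+1}\Big(\frac{\mu_{k+1}}{\mu_k}\Big)^c .$$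
So an outer neighbor of the *same* sign and an inner neighbor of the *opposite* sign both push the bubble outwards. By hand: for $J=2$ and signs $(+,+)$ the bubble $k=2$ is good, for $(+,-)$ the bubble $k=1$; for $J=3$ and $(+,-,-)$ take $k=3$, for $(+,+,-)$ take $k=2$.

**Choice of $k$.** If $\iota_{j+1}=-\iota_j$ for all $1\le j<J$, let $k=1$. Otherwise let $k=j+1$ with $j$ the largest index such that $\iota_j=\iota_{j+1}$. Then $k=1$ or $\iota_{k-1}=\iota_k$; and $k=J$ or $\iota_{k+1}=-\iota_k$ (by maximality of $j$). Replacing $u$ by $-u$ we assume $\iota_k=1$, so $\iota_{k-1}=1$ if $k\ge2$ and $\iota_{k+1}=-1$ if $k<J$. From now on $\lambda:=\mu_k$.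

When $k=1$ there is no outer bubble, only a background of self-similar size and unknown sign. We shall see that $c>2$ makes its effect negligible.

## The linearized operator on a finite interval

Fix $\gamma\in(0,c)$ with $\gamma>\max\{1,\frac c2,\frac cp,c-1\}$, which is possible since $c>2$, $p>1$. Let $\mathcal L=-\partial_x^2+c^2-pW^{p-1}$. The function $W_x$ satisfies $\mathcal LW_x=0$ and decays on both sides, so $E=\eta W_x$ has $\mathcal LE=0$ and tiny boundary values while $E(0)\ne0$. An estimate of $E$ by boundary values and $\mathcal LE$ is therefore false without a side condition; the condition $\int EZ=0$ removes exactly this direction.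

**Lemma 9.** Given a constant $C_f$, there are $\delta_1,L_0,C$ such that if $a\le-L_0$, $b\ge L_0$, $E\in C^2([a,b])$, $G\in C([a,b])$, $\mathcal LE=h$, $|h|\le C_f|E|^p+|G|$, $\sup|E|\le\delta_1$, $\int EZ=0$, then
$$|E(x)|\le C\big(\mathsf e_be^{-\gamma(b-x)}+\mathsf e_ae^{-\gamma(x-a)}+\Gamma(x)\big),\qquad\Gamma(x)=\int_a^be^{-\gamma|x-y|}|G(y)|\,dy,$$
where $\mathsf e_a=(|E|+|E_x|)(a)$, $\mathsf e_b=(|E|+|E_x|)(b)$; and $\int_a^be^{-2x}\Gamma^2dx\le C\int_a^be^{-2x}G^2dx$.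

*Proof.* **Step 1: a basis of solutions.** $\varphi=W_x$ satisfies $\mathcal L\varphi=0$, $|\varphi|+|\varphi'|\le Ce^{-c|x|}$. Let $\psi$ solve $\mathcal L\psi=0$ with $\varphi\psi'-\varphi'\psi=1$. With $\psi_\pm=c\psi\pm\psi'$ we have $\psi_\pm'=\pm c\psi_\pm\mp pW^{p-1}\psi$, so $(|\psi_+|+|\psi_-|)'\le(c+CW^{p-1})(|\psi_+|+|\psi_-|)$ for $x\ge0$, and symmetrically for $x\le0$. As $W^{p-1}\le Ce^{-2|x|}$ is integrable, $|\psi|+|\psi'|\le Ce^{c|x|}$.

**Step 2: variation of constants, with the free constant fixed by $Z$.** Write $E=\mathsf A\varphi+\mathsf B\psi$ with $\mathsf B=\varphi E_x-\varphi'E$, $\mathsf A=E\psi'-E_x\psi$. Then $\mathsf B'=-h\varphi$, $\mathsf A'=h\psi$. For $x\ge0$: $\mathsf B(x)=\mathsf B(b)+\int_x^bh\varphi$. For $x\le0$: $\mathsf B(x)=\mathsf B(a)-\int_a^xh\varphi$. Also $\mathsf A(x)=\mathsf A(0)+\int_0^xh\psi$, and $|\mathsf B(b)|\le C\mathsf e_be^{-cb}$, $|\mathsf B(a)|\le C\mathsf e_ae^{-c|a|}$. For $L_0$ large $\operatorname{supp}Z\subset[a,b]$,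 and
$$0=\int EZ=\mathsf A(0)\int\varphi Z+\int(\mathsf A-\mathsf A(0))\varphi Z+\int\mathsf B\psi Z.$$
Since $\int\varphi Z\ne0$ and $\operatorname{supp}Z$ is compact,
$$|\mathsf A(0)|\le C\Big(\mathsf e_be^{-cb}+\mathsf e_ae^{-c|a|}+\int_a^b|h|e^{-c|y|}dy\Big).$$
Insert all this in $E=\mathsf A\varphi+\mathsf B\psi$. For $x\ge0$ the terms are bounded, besides $|\mathsf A(0)|e^{-cx}$, by $\int_0^xe^{-c(x-y)}|h|dy$ and $e^{cx}\big(\mathsf e_be^{-cb}+\int_x^b|h|e^{-cy}dy\big)$; for $x\le0$ symmetrically. Using $e^{-c|x|-c|y|}\le e^{-c|x-y|}$ (also with $y=a,b$),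
$$|E(x)|\le C_0\Big(R(x)+\int_a^be^{-c|x-y|}|h(y)|dy\Big),\qquad R=\mathsf e_be^{-c(b-x)}+\mathsf e_ae^{-c(x-a)}.$$

**Step 3: absorb the nonlinearity, at the price of $\gamma<c$.** Define $\vartheta>0$ by $\gamma^2=c^2-2c\vartheta$ and take $\delta_1$ with $C_0C_f\delta_1^{p-1}\le\vartheta$. Let $\mathcal K$ be convolution with $e^{-c|\cdot|}$ on $\mathbb R$ and extend functions on $[a,b]$ by $0$. Then
$$|E|\le F+\vartheta\mathcal K|E|,\qquad F=C_0(R+\mathcal K|G|)1_{[a,b]}.$$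
Now $\mathcal K=2c(-\partial^2+c^2)^{-1}$ and $\vartheta\|\mathcal K\|_{L^\infty\to L^\infty}=\frac{2\vartheta}c=1-\frac{\gamma^2}{c^2}<1$. Since $\vartheta\mathcal K$ is positive, iteration gives $|E|\le(I-\vartheta\mathcal K)^{-1}F$, where, comparing Fourier symbols,
$$(I-\vartheta\mathcal K)^{-1}=I+(c^2-\gamma^2)(-\partial^2+\gamma^2)^{-1}=I+\tfrac{c\vartheta}\gamma\,e^{-\gamma|\cdot|}*\ .$$

**Step 4: compute the convolutions.** Since $|x-y|+(b-y)\ge b-x$ for $y\le b$,
$$\int_{-\infty}^be^{-\gamma|x-y|}e^{-c(b-y)}dy\le e^{-\gamma(b-x)}\int_{-\infty}^be^{-(c-\gamma)(b-y)}dy=\tfrac1{c-\gamma}e^{-\gamma(b-x)},$$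
similarly with $e^{-c(y-a)}$ on $[a,\infty)$, and $e^{-\gamma|\cdot|}*e^{-c|\cdot|}\le\frac2{c-\gamma}e^{-\gamma|\cdot|}$. This gives the pointwise claim. For the last claim, $e^{-x}\Gamma(x)\le\int_a^be^{-(\gamma-1)|x-y|}e^{-y}|G(y)|dy$; apply Young's inequality, using $\gamma>1$. $\square$

## The error between two neighboring scales

Let $K$ be a large constant, fixed at the end. Put
$$r_{out}=\begin{cases}\mu_{k-1}/K,&k\ge2\\\sqrt{T-t}/K,&k=1\end{cases}\qquad r_{in}=\begin{cases}K\mu_{k+1},&k<J\\0,&k=J\end{cases}$$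
$$\sigma=\begin{cases}\lambda/\mu_{k-1},&k\ge2\\\lambda/\sqrt{T-t},&k=1\end{cases}\qquad\nu=\begin{cases}\mu_{k+1}/\lambda,&k<J\\0,&k=J\end{cases}$$
and $A=\frac{r_{out}}\lambda=\frac1{K\sigma}$, $\alpha=\frac{r_{in}}\lambda=K\nu$, $b=\log A$, $a=\log\alpha$ (so $a=-\infty$ if $k=J$). By (13), $\sigma,\nu\to0$, and $r_{out}\le\sqrt{T-t}/K$ for $t$ near $T$. In $y=r/\lambda$, $x=\log y$ put
$$\varepsilon(y)=\lambda^cu(t,\lambda y)-Q(y),\qquad E(x)=e^{cx}\varepsilon(e^x)=U(t,\log\lambda+x)-W(x).$$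
Below, $o(1)$ is as $t\to T$ for fixed $K$.

**Step 1: the equation for $E$.** This puts us in the setting of Lemma 9. By the choice of $m_k=\log\lambda$ and $\int WZ=0$ we have $\int EZ=0$, and (11) gives
$$\mathcal LE=\mathrm{NL}-G,\qquad\mathrm{NL}=f(W+E)-f(W)-f'(W)E,\qquad G=r^{c+2}u_t\big|_{r=\lambda e^x},$$
$$\int_a^bG^2e^{-2x}dx=\lambda^2\int_{r_{in}}^{r_{out}}u_t^2r^{d-1}dr\le(\lambda\mathcal D)^2,\qquad\mathcal D(t)=\|u_t(t)\|_{L^2(B_{\sqrt{T-t}/K})}. \tag{15}$$
Since $1<p<2$,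
$$|\mathrm{NL}|\le C\min\big(|E|^p,\,W^{p-2}E^2\big). \tag{16}$$
The first bound holds because $f'$ is Hölder of exponent $p-1$. For the second use Taylor expansion if $|E|\le W/2$; if $|E|>W/2$ then $|E|^{p-2}\le CW^{p-2}$, as $p<2$. This fixes $C_f$, and with it $\delta_1,L_0$; they do not depend on $K$.

**Step 2: $\sup|E|\le\delta_1$.** This is the hypothesis of Lemma 9 that needs care. Take $L$ with $W\le\delta_1/2$ for $|x|\ge L$ and $L\ge\log K_{\delta_1/2}+|x_W|+1$ ($K_\delta$ from Lemma 6). On $[a,b]\cap\{|x|\le L\}$, $E\to0$ uniformly by (13). For $x\in[a,b]$ with $|x|\ge L$, the point $m_k+x$ has distance at least $\log K_{\delta_1/2}$ from $x_k$, distance at least $\log K-|x_W|-o(1)$ from all other peaks (it lies between $m_{k+1}+\log K$ and $m_{k-1}-\log K$, when these exist), and lies below $X-\log K$. So by Lemma 6, for $K\ge K_1$ and $t$ near $T$ (depending on $K$), $|U|\le\delta_1/2$ there. Hence $\sup_{[a,b]}|E|\le\delta_1$.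

**Step 3: boundary values.** For $k\ge2$, (13) with $\iota_{k-1}=1$ gives at $x=b$: $U=K^{-c}Q(\frac1K)+o(1)$, $U_x=K^{-c}\Lambda Q(\frac1K)+o(1)$, while $W,W_x=o(1)$. So $\mathsf e_b\le CK^{-c}$. For $k=1$, $\mathsf e_b\le C$ by Lemma 1. For $k<J$, $\mathsf e_a\le CK^{-c}$, since $W(\log K)+|W_x(\log K)|\le CK^{-c}$. If $k=J$, apply Lemma 9 on $[a',b]$ and let $a'\to-\infty$ at fixed $t$: the boundary values at $a'$ tend to $0$ because $u(t)$ is $C^1$ at the origin. Conclusion: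
$$|E|\le C(R_b+R_a+\Gamma),\quad R_b=\mathsf e_be^{-\gamma(b-x)},\quad R_a=\mathsf e_ae^{-\gamma(x-a)}\ (R_a=0\text{ if }k=J),\quad\int_a^be^{-2x}\Gamma^2\le C(\lambda\mathcal D)^2. \tag{17}$$

**Step 4: the nonlinear term is quadratic.** Let
$$\mathcal N=\int_\alpha^A[f(Q+\varepsilon)-f(Q)-f'(Q)\varepsilon]\,\Lambda Q\,y^{d-1}dy=\int_a^b\mathrm{NL}\,W_x\,dx,$$
where the equality uses $c(p+1)=d$. By (16) and $|W_x|\le CW$, $|\mathcal N|\le C\int_a^b g(|E|)dx$ with $g(z)=\min(z^pW,W^{p-1}z^2)$. This $g$ is increasing in $z$ with $g(3z)\le9g(z)$, so $g(z_1+z_2+z_3)\le9\sum g(z_i)$, and the parts of (17) can be treated separately, with $W\le Ce^{-c|x|}$, $W^{p-1}\le Ce^{-2|x|}$.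

For $R_b$ we use the quadratic bound far from $b$ and the power $p$ near $b$:
$$\int_{x\le b/2}W^{p-1}R_b^2\,dx\le C\mathsf e_b^2e^{-2\gamma b}e^{(\gamma-1)b}=C\mathsf e_b^2e^{-(\gamma+1)b},\qquad\int_{b/2}^bR_b^pW\,dx\le C\mathsf e_b^pe^{-cb},$$
as $\gamma>1$ and $p\gamma>c$. Here $e^{-cb}=(K\sigma)^c$. If $k\ge2$ the second is $\le CK^{-cp}K^c\sigma^c=CK^{-2}\sigma^c$, and the first is $o(\sigma^c)$ since $\gamma+1>c$. If $k=1$ the sum is $\le C_K\sigma^c$.

For $R_a$, symmetrically, with $e^{-c|a|}=(K\nu)^c$: the contribution is $\le CK^{-2}\nu^c+o(\nu^c)$.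

For $\Gamma$: $\int W^{p-1}\Gamma^2\le C\int e^{-2x}\Gamma^2\le C(\lambda\mathcal D)^2$. Altogether
$$|\mathcal N|\le C(\lambda\mathcal D)^2+(CK^{-2}+o(1))\big(1_{k\ge2}\sigma^c+\nu^c\big)+C_K1_{k=1}\sigma^c. \tag{18}$$
The factor $K^{-2}$ is what will let the signed boundary terms win.

**Step 5: a second functional of $\varepsilon$.** It will appear when we differentiate in $\lambda$. Let $\omega=(c+\Lambda)\Lambda Q$. At infinity $Q=q_\infty y^{2-d}(1+O(y^{-2}))$ with a convergent expansion in powers of $y^{-2}$, $q_\infty=(d(d-2))^c$. Since $(c+\Lambda)y^{2-d}=(2c+2-d)y^{2-d}=0$, the leading term drops and $|\omega|\le C\min(1,y^{-d})$. By (17),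
$$\Big|\int_\alpha^A\varepsilon\,\omega\,y^{d-1}dy\Big|\le C\int_a^b|E|\min\big(e^{(c+2)x},e^{-cx}\big)dx\le C\big(\lambda\mathcal D+e^{-\gamma b}+e^{-\gamma|a|}\big) \tag{19}$$
(the last term absent if $k=J$). For $\Gamma$ use Cauchy–Schwarz and $\int e^{2x}\min(e^{(c+2)x},e^{-cx})^2dx<\infty$, as $c>1$; for $R_a,R_b$ use $\int e^{\pm\gamma x}\min(e^{(c+2)x},e^{-cx})dx<\infty$, as $\gamma<c$. Since $2\gamma>c$, $e^{-2\gamma b}+e^{-2\gamma|a|}=o(\sigma^c+\nu^c)$.

## An almost monotone quantity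

Let $\phi_\lambda=\lambda^{-c}(\Lambda Q)_\lambda=\lambda^{-2c}(\Lambda Q)(r/\lambda)$ and
$$Y(t)=N\lambda^{2-c}+(c-2)\int_{r_{in}}^{r_{out}}(u-Q_\lambda)\phi_\lambda\,r^{d-1}dr=\lambda^{2-c}\big(N+(c-2)g\big),\qquad g=\int_\alpha^A\varepsilon\,\Lambda Q\,y^{d-1}dy .$$
The second form follows from $-3c+d=2-c$ (here $g$ is a new letter, a number for each $t$). The weight $\lambda^{-c}$ in $\phi_\lambda$ is chosen for the following reason: for $r\gg\lambda$ we have $\phi_\lambda\approx-cq_\infty r^{-2c}$, independent of $\lambda$. So $\partial_\lambda\phi_\lambda$, which is expressed by $\omega$, decays faster than $\phi_\lambda$.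

**Step 1: $g\to0$, so $Y\approx N\lambda^{2-c}$.** On $(\alpha,A)$, $|\varepsilon|\le Cy^{-c}$ by Lemma 1; $\varepsilon\to0$ locally uniformly on $(0,\infty)$ by (13); and $\int_0^\infty y^{-c}|\Lambda Q|y^{d-1}dy<\infty$, because the integrand is $O(y^{c+1})$ at $0$ and $O(y^{1-c})$ at infinity, and $c>2$. By dominated convergence $g\to0$, and for $t$ near $T$
$$\tfrac N2\lambda^{2-c}\le Y\le2N\lambda^{2-c}. \tag{20}$$

**Step 2: the derivative of $Y$.** We have $\partial_\lambda Q_\lambda=-\lambda^{-1}(\Lambda Q)_\lambda$ and $\partial_\lambda\phi_\lambda=-\lambda^{-2c-1}\omega(r/\lambda)$. Put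
$$\mathrm{tail}=\int_{y\notin(\alpha,A)}(\Lambda Q)^2y^{d-1}dy,\qquad I=\int_{r_{in}}^{r_{out}}u_t\,(\Lambda Q)_\lambda\,r^{d-1}dr .$$
Differentiating $Y$ there are five contributions: from $N\lambda^{2-c}$, namely $-(c-2)N\lambda^{1-c}\dot\lambda$; from $u_t$, namely $(c-2)\lambda^{-c}I$; from $-\dot\lambda\,\partial_\lambda Q_\lambda$, namely $(c-2)\dot\lambda\lambda^{1-c}(N-\mathrm{tail})$; from $\dot\lambda\,\partial_\lambda\phi_\lambda$, namely $-(c-2)\dot\lambda\lambda^{1-c}\int_\alpha^A\varepsilon\omega y^{d-1}dy$; and from the moving endpoints. The terms $\pm(c-2)N\lambda^{1-c}\dot\lambda$ cancel, and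
$$\dot Y=(c-2)\lambda^{-c}\Big[I-\lambda\dot\lambda\Big(\mathrm{tail}+\int_\alpha^A\varepsilon\omega y^{d-1}dy\Big)+\lambda^2\tfrac{\dot r_{out}}{r_{out}}(\varepsilon\Lambda Q\,y^d)(A)-\lambda^2\tfrac{\dot r_{in}}{r_{in}}(\varepsilon\Lambda Q\,y^d)(\alpha)\Big], \tag{21}$$
the last term being absent if $k=J$.

**Step 3: $I$ is boundary terms plus $\mathcal N$.** Here the linear term disappears. Since $\Delta Q+f(Q)=0$, in the variable $y$ we have $I=\int_\alpha^A(\Delta\varepsilon+f(Q+\varepsilon)-f(Q))\Lambda Q\,y^{d-1}dy$ (all powers of $\lambda$ cancel). With $\Delta\Lambda Q+f'(Q)\Lambda Q=0$ and Green's formula,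
$$I=\mathcal B(A)-\mathcal B(\alpha)+\mathcal N,\qquad\mathcal B(y)=y^{d-2}\big(y\varepsilon_y\,\Lambda Q-\varepsilon\,y\partial_y\Lambda Q\big), \tag{22}$$
with $\mathcal B(\alpha):=0$ if $k=J$. We use that $\Lambda Q=-cq_\infty y^{2-d}(1+o(1))$, $y\partial_y\Lambda Q=(d-2)cq_\infty y^{2-d}(1+o(1))$ as $y\to\infty$, and $\Lambda Q(0)=c$. Put $c_1=c^2q_\infty=\frac{(d-2)cq_\infty}2$.

**Step 4: the outer boundary term.** Let $k\ge2$. Since $\iota_{k-1}=+1$, (13) gives at $y=A$ (that is, $r=\mu_{k-1}/K$) $\lambda^cu=\sigma^c(Q(\frac1K)+o(1))$, $y\partial_y(\lambda^cu(\lambda y))=\sigma^c(\frac1KQ'(\frac1K)+o(1))$, while $Q(A)$ and $AQ'(A)$ are $O((K\sigma)^{2c})=o(\sigma^c)$. So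
$$\mathcal B(A)=-cq_\infty\sigma^c\big[\tfrac1KQ'(\tfrac1K)+(d-2)Q(\tfrac1K)+o(1)\big]\le-c_1\sigma^c$$
for $K\ge K_2$ and $t\ge t(K)$, because the bracket without $o(1)$ tends to $d-2$ as $K\to\infty$. If $k=1$, Lemma 1 gives $|\varepsilon|+|y\varepsilon_y|\le CA^{-c}$ at $A$, so $|\mathcal B(A)|\le CA^{-c}\le C_K\sigma^c$.

**Step 5: the inner boundary term.** Let $k<J$. Since $\iota_{k+1}=-1$, at $y=\alpha=K\nu$ (that is, $r=K\mu_{k+1}$) $\varepsilon=-\nu^{-c}(Q(K)+o(1))$, $y\varepsilon_y=-\nu^{-c}(KQ'(K)+o(1))$, $\Lambda Q=c+o(1)$, $y\partial_y\Lambda Q=O(\alpha^2)$. With $\alpha^{d-2}=K^{d-2}\nu^{2c}$,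
$$\mathcal B(\alpha)=\nu^c\big[cK^{d-1}|Q'(K)|+o(1)\big]\ge c_1\nu^c$$
for $K\ge K_2$ ($K_2$ enlarged if needed) and $t\ge t(K)$, as $cK^{d-1}|Q'(K)|\to c(d-2)q_\infty=2c_1$.

With (18) and (22),
$$I\le-c_1(1_{k\ge2}\sigma^c+\nu^c)+(CK^{-2}+o(1))(1_{k\ge2}\sigma^c+\nu^c)+C(\lambda\mathcal D)^2+C_K1_{k=1}\sigma^c. \tag{23}$$

**Step 6: the remaining terms of (21).** Each must be bounded by $C(\lambda\mathcal D)^2$ with $C$ independent of $K$, plus $o(\sigma^c+\nu^c)$, plus $C_K\sigma^c$ if $k=1$. For $t$ near $T$ (depending on $K$) all radii $C\mu_j$ in (14) are $\le\sqrt{T-t}/K$, so $|\dot\mu_j|\le C\mathcal D$.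

First, $\mathrm{tail}\le C(\alpha^d+A^{4-d})\le C_K(\nu^d+\sigma^{2(c-1)})$. By (19),
$$|\lambda\dot\lambda|\Big(\mathrm{tail}+\Big|\int_\alpha^A\varepsilon\omega y^{d-1}dy\Big|\Big)\le C\lambda\mathcal D\big(\mathrm{tail}+\lambda\mathcal D+e^{-\gamma b}+e^{-\gamma|a|}\big)\le C(\lambda\mathcal D)^2+o(\sigma^c+\nu^c),$$
using $xy\le x^2+y^2$ and $4(c-1)>c$, $2d>c$, $2\gamma>c$.

Next, the outer endpoint. For $k\ge2$: $\lambda^2|\dot r_{out}/r_{out}|\le C\lambda^2\mu_{k-1}^{-1}\mathcal D=C\sigma\lambda\mathcal D$ and $|\varepsilon\Lambda Q\,y^d|(A)\le C_K\sigma^cA^2\le C_K\sigma^{c-2}$. The product is $\le(\lambda\mathcal D)^2+C_K\sigma^{2c-2}=(\lambda\mathcal D)^2+o(\sigma^c)$, because $2c-2>c$. For $k=1$: $\lambda^2|\dot r_{out}/r_{out}|=\frac{\lambda^2}{2(T-t)}=\frac12\sigma^2$ and $|\varepsilon\Lambda Q\,y^d|(A)\le CA^{2-c}$, so the product is $\le C_K\sigma^c$.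

Last, the inner endpoint, $k<J$: $\lambda^2|\dot r_{in}/r_{in}|\le C\nu^{-1}\lambda\mathcal D$ and $|\varepsilon\Lambda Q\,y^d|(\alpha)\le C_K\nu^{d-c}=C_K\nu^{c+2}$. The product is $\le(\lambda\mathcal D)^2+C_K\nu^{2c+2}=(\lambda\mathcal D)^2+o(\nu^c)$.

**Step 7: the differential inequality.** Take $K\ge K_3$, so that $CK^{-2}\le c_1/4$ in (23), and $t\ge t(K)$. The negative terms $-c_1(1_{k\ge2}\sigma^c+\nu^c)$ absorb all terms $o(\sigma^c)$ with $k\ge2$ and all $o(\nu^c)$; if $k=1$, the $o(\sigma^c)$ goes into $C_K\sigma^c$. So the bracket in (21) is $\le C(\lambda\mathcal D)^2+C_K1_{k=1}\sigma^c$, with $C$ independent of $K$. Dividing by $Y\ge\frac N2\lambda^{2-c}$,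
$$\frac{\dot Y}Y\le C\mathcal D^2+C_K1_{k=1}\lambda^{-2}\sigma^c. \tag{24}$$

## The bubble cannot shrink below $(T-t)^{1/4}$

*Proof of Proposition 8, end.* Multiply (24) by $T-t$ to pass to $s=-\log(T-t)$. By (8) and (10) with $\eta=1/K$,
$$(T-t)\mathcal D^2=\|w_s+\tfrac12\Lambda w\|^2_{L^2(B_{1/K})}\le2\theta+CK^{-2},$$
and for $k=1$, $\lambda^{-2}(T-t)=\sigma^{-2}$. So
$$\frac d{ds}\log Y\le C\theta(s)+CK^{-2}+C_K1_{k=1}\sigma^{c-2}.$$
The order of choices matters: since the $C$ in $CK^{-2}$ does not depend on $K$, we can first fix $K\ge\max_iK_i$ with $CK^{-2}\le\frac{c-2}8$. Then, as $\sigma\to0$ and $c>2$, the last term is $\le\frac{c-2}8$ for $s$ large: a background of self-similar size cannot drive the bubble. Since $\int^\infty\theta\,ds<\infty$, $\log Y(s)\le\frac{c-2}4s+C$. With $Y\ge\frac N2\lambda^{2-c}$ this gives $(c-2)\log\frac1\lambda\le\frac{c-2}4s+C$, that is,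
$$\lambda=\mu_k\ge c'e^{-s/4}=c'(T-t)^{1/4}\qquad(c'>0).$$
But $\mu_k\le\mu_1=o(\sqrt{T-t})$ by (13). This is a contradiction, so $J=0$. Proposition 8 and, with it, Theorem 1 are proved. $\blacksquare$

## From $J=0$ to type I blow-up and the constant profiles

*Proof of Theorem 2.* The proof of $J=0$ used only the regularity and the $L^\infty$ blow-up recalled at the beginning, which also hold for $u_0\in L^\infty$. So $J=0$ for every radial solution as in Theorem 2.

**Step 1: blow-up is type I.** We rescale at a time where the type I bound fails, so as to produce a bubble. By the local bound on $u_t$, $t\mapsto\|u(t)\|_{L^\infty}$ is continuous on $(0,T)$. Suppose $M(t)=(T-t)^{c/2}\|u(t)\|_{L^\infty}$ is unbounded as $t\to T$. Choose a small fixed $\delta>0$ and $t_n\to T$ with $M(t_n)=\max_{[T-\delta,t_n]}M\to\infty$; then $\|u(t)\|_{L^\infty}\le\|u(t_n)\|_{L^\infty}$ for $T-\delta\le t\le t_n$, as $T-t\ge T-t_n$. Let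
$$r_n=\|u(t_n)\|_{L^\infty}^{-1/c}=M(t_n)^{-1/c}\sqrt{T-t_n}=o(\sqrt{T-t_n}),\qquad u_n(\tau,y)=r_n^cu(t_n+r_n^2\tau,r_ny).$$
For $n$ large, $|u_n|\le1$ for $\tau\in[-2,0]$, and $|u_n(0,y_n)|\ge\frac12$ for some $y_n$. For large $n$, $r_n|y_n|\le\sqrt{T-t_n}$, for otherwise Lemma 1 gives $\frac12r_n^{-c}\le C(T-t_n)^{-c/2}$. Then Lemma 1 gives $\frac12\le C|y_n|^{-c}$, so $|y_n|\le C$. By (P), along a subsequence $u_n(0,\cdot)\to u_\infty$ locally uniformly on $\mathbb R^d$, with $u_\infty$ continuous and $u_\infty\not\equiv0$. By Lemma 2 with $x_n=\log r_n$, $u_\infty=\pm Q_\mu$ with convergence in $C^2_{loc}(\mathbb R^d\setminus0)$, so $P(t_n)\ne\emptyset$ for large $n$. This contradicts $J=0$. So $M$ is bounded near $T$, and on compact parts of $[T/2,T)$ the solution is bounded anyway.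

**Step 2: one limit.** Now $w$ is bounded on $\mathbb R^d$ for $s$ large. By (P) applied to rescalings of $u$ at scale $\sim\sqrt{T-t}$, the family $w(s,\cdot)$ is bounded in $C^1$ on compact sets of $\mathbb R^d$, including near $0$. So in Lemma 3 the convergence is locally uniform on $\mathbb R^d$, and all limit points of $w(s)$ as $s\to\infty$ are among the constants $0,\pm\kappa$. As $s\mapsto w(s,0)$ is continuous and bounded, its set of limit points is connected; contained in a discrete set, it is a single point. Hence $w(s)$, which is $(T-t)^{\frac1{p-1}}u(t,\sqrt{T-t}\,y)$, converges locally uniformly to that constant. $\blacksquare$
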